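\title{The order of congruence of $\ell_1^m$ is infinite for $m\ge 3$}

\begin{abstract}
The order of congruence $f_1(m)$ of $\ell_1^m=(\mathbb{R}^m,\|\cdot\|_1)$ is the least $n$ such that a finite distance space embeds isometrically into $\ell_1^m$ as soon as all its subspaces with at most $n$ points do. It is known that $f_1(1)=4$ and $f_1(2)=6$. We prove that $f_1(m)=\infty$ for every $m\ge 3$. In dimension three the obstructions are chains of equilateral triangles: the distances force a shape parameter of the triangles to grow by a small amount at each link of the chain while staying in an interval of length $1$. A two-point extension then raises the dimension. The obstructions can be taken to be integer-valued metric spaces.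
\end{abstract}

\section{Introduction}

A \emph{distance space} is a set $Y$ with a symmetric function $d\colon Y\times Y\to\mathbb{R}_{\ge0}$ such that $d(y,y)=0$ for all $y\in Y$; the triangle inequality is not assumed. A \emph{subspace} is a subset with the restricted function. Let $\ell_1^m$ denote $\mathbb{R}^m$ with the distance $\|u-v\|_1=\sum_{k=1}^m|u_k-v_k|$. We say that $Y$ \emph{embeds} into $\ell_1^m$ if there is a map $\phi\colon Y\to\mathbb{R}^m$ with $d(x,y)=\|\phi(x)-\phi(y)\|_1$ for all $x,y\in Y$.

Every subspace of an embeddable space embeds. The converse question is whether embeddability can be tested on small subspaces. The \emph{order of congruence} $f_1(m)$ of $\ell_1^m$ is the smallest integer $n$ such that every finite distance space $Y$ embeds into $\ell_1^m$ whenever every subspace of $Y$ with at most $n$ points does; if there is no such $n$, then $f_1(m)=\infty$. Call a finite distance space a \emph{minimal obstruction} for $\ell_1^m$ if it does not embed into $\ell_1^m$ but all its proper subspaces do. A finite space that does not embed contains a minimal obstruction, and a minimal obstruction with $r$ points shows $f_1(m)\ge r$.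 So $f_1(m)$ is the supremum of the sizes of the minimal obstructions.

Two small examples show what obstructions look like; both return in Section~\ref{sec:lift}.

\begin{example}[The $4$-cycle]\label{ex:cycle}
Take points $a,b,c,e$ with $d(a,c)=d(b,e)=2$ and all other distances between distinct points equal to $1$. Any three of them have distances $1,1,2$ and embed into the line $\ell_1^1$. All four do not, since $b$ and $e$ would both be sent to the midpoint of the images of $a$ and $c$. Hence $f_1(1)\ge4$.
\end{example}

\begin{example}[Stars]\label{ex:star}
Take a center and $2m+1$ leaves, each leaf at distance $1$ from the center and $2$ from every other leaf. Suppose this space embeds into $\ell_1^m$ with the center at $0$. For two leaves $u,v$ we have $\|u-v\|_1=\|u\|_1+\|v\|_1$, which forces $u_kv_k\le0$ for each $k$. So in each coordinate at most one leaf is positive and at most one is negative, and since each leaf has a nonzero coordinate there are at most $2m$ leaves, a contradiction. A subspace with at most $2m$ leaves embeds, with the leaves sent to distinct vectors $\pm e_k$. Hence $f_1(m)\ge 2m+1$.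
\end{example}

It is known that $f_1(1)=4$ and, by a result of Bandelt and Chepoi, that $f_1(2)=6$. The problem, posed in \cite{GCM}, is to decide whether $f_1(m)$ is finite for $m\ge3$. The star fails to embed because it needs more coordinate directions than there are, and an obstruction of this counting type has a size controlled by $m$. Together with the values $4$ and $6$ this suggests that $f_1(m)$ is finite, perhaps equal to $2m+2$. The guess is wrong.

\begin{theorem}\label{thm:main}
Let $m\ge3$ and $N\ge5$. There are a distance space $Y$ with $3N+2m-4$ points and a set $K\subseteq Y$ of $3(N-2)$ points such that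
\begin{enumerate}
\item[(1)] $Y$ does not embed into $\ell_1^m$;
\item[(2)] for every $p\in K$, the subspace $Y\setminus\{p\}$ embeds into $\ell_1^m$.
\end{enumerate}
Consequently $f_1(m)>3N-7$ for all $N\ge5$, and so $f_1(m)=\infty$ for every $m\ge3$.
\end{theorem}

With the two known values, for $m\ge1$ the number $f_1(m)$ is finite if and only if $m\le2$. The same spaces give more precise statements.

\begin{theorem}\label{thm:extra}
Let $m\ge3$.
\begin{enumerate}
\item[(a)] For every $N\ge5$ there is a minimal obstruction for $\ell_1^m$ whose number of points lies in $[3N-6,\,3N+2m-4]$. So the sizes of minimal obstructions are unbounded, and the gaps between them are bounded in terms of $m$.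
\item[(b)] For every $n\ge1$ there is an integer-valued metric space on at most $\max(n,8)+2m+5$ points that does not embed into $\ell_1^m$, although all its subspaces with at most $n$ points do.
\end{enumerate}
\end{theorem}

In a large minimal obstruction every point must take part in the contradiction. We achieve this with a real parameter that is passed along a chain, grows by $\varepsilon$ at each link, and is confined to an interval of length $1$. The contradiction appears only after about $1/\varepsilon$ links, and deleting one point loosens one link enough to absorb the overflow. In $\ell_1^3$ such a parameter exists: it is the shape of an equilateral triangle. Section~\ref{sec:height} translates distances into coordinatewise conditions, and Section~\ref{sec:chain} builds the chains $Y(N,\varepsilon)$ and states exactly when they embed into $\ell_1^3$ (Theorem~\ref{thm:threshold}). Sections~\ref{sec:rigid} and~\ref{sec:embed} settle the case $m=3$, and Section~\ref{sec:lift} passes from $m$ to $m+1$.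

\section{Heights and descents}\label{sec:height}

Equality in the triangle inequality of $\ell_1^m$ is a condition on each coordinate separately.

\begin{lemma}\label{lem:between}
Let $a,b,c\in\mathbb{R}^m$ with $\|a-b\|_1+\|b-c\|_1=\|a-c\|_1$. Then for each $k$ the number $b_k$ lies in the closed interval with endpoints $a_k$ and $c_k$.
\end{lemma}

\begin{proof}
We have $|a_k-c_k|\le|a_k-b_k|+|b_k-c_k|$ for every $k$. Equality of the sums forces equality for each $k$, and on the line equality means that $b_k$ lies between $a_k$ and $c_k$.
\end{proof}

For $u,v\in\mathbb{R}^m$ write $u\le v$ if $u_k\le v_k$ for all $k$, and put $r^+=\max(r,0)$ for real $r$. The \emph{height} of $v$ and the \emph{descent} from $u$ to $v$ are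
\[
\sigma(v)=\sum_k v_k,\qquad D(u,v)=\sum_k (u_k-v_k)^+ .
\]
Thus $D(u,v)$ is the total amount by which coordinates decrease in passing from $u$ to $v$, and $D(u,v)=0$ if and only if $u\le v$. Summing the identity $|r|=r+2(-r)^+$ over $r=v_k-u_k$ gives
\begin{equation}\label{eq:descent}
\|v-u\|_1=\sigma(v)-\sigma(u)+2D(u,v).
\end{equation}
If heights are known, then by \eqref{eq:descent} prescribing a distance is the same as prescribing a descent. But height is not invariant under isometries, so we need a device that makes it readable from distances. Distances from one point $s$ placed at the origin give only the norms $\|v\|_1$, which differ from heights when the points lie in different orthants. A second point beyond all the others confines them to one orthant.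

\begin{definition}
A distance space $Y$ is \emph{spanned by} two distinct points $s,t\in Y$ if $d(s,v)+d(v,t)=d(s,t)$ for all $v\in Y$.
\end{definition}

\begin{lemma}\label{lem:normal}
If $Y$ is spanned by $s,t$ and embeds into $\ell_1^m$, then it has an embedding $\phi$ into $\ell_1^m$ with $\sigma(\phi(v))=d(s,v)$ for all $v\in Y$.
\end{lemma}

\begin{proof}
Translations and sign changes of single coordinates are isometries of $\ell_1^m$, so we may assume $\phi(s)=0$ and $\phi(t)\ge0$. By Lemma~\ref{lem:between}, $0\le\phi(v)\le\phi(t)$ for all $v$, hence $\sigma(\phi(v))=\|\phi(v)\|_1=d(s,v)$.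
\end{proof}

\section{Chains of triangles}\label{sec:chain}

We look for a set of points at one height whose mutual distances do not determine its shape. In $\ell_1^2$ there is none: the points $(a,c-a)$ and $(a',c-a')$ of height $c$ are at distance $2|a-a'|$, so the distances fix the set up to translation and reflection along a line. In $\ell_1^3$ the points of one height form a plane, and there is room. For $w\in\mathbb{R}^3$ and $0\le\tau\le3$ let $T(w,\tau)$ be the ordered triple
\[
x=w+(3,\tau,0),\qquad y=w+(0,3,\tau),\qquad z=w+(\tau,0,3).
\]
We call $w$ the \emph{base} and $\tau$ the \emph{shape} of the triangle $T(w,\tau)$. The differences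
\[
x-y=(3,\tau-3,-\tau),\qquad y-z=(-\tau,3,\tau-3),\qquad z-x=(\tau-3,-\tau,3)
\]
have norm $3+(3-\tau)+\tau=6$, so the triangle is equilateral of side $6$ whatever its shape. In each coordinate it has a bottom point, a top point $3$ higher, and a middle point $\tau$ above the bottom. All three points have height
\begin{equation}\label{eq:height}
\sigma(w)+3+\tau .
\end{equation}
This formula couples base and shape. If two triangles have bases that differ by $(2,2,2)$ and heights that differ by $6+\varepsilon$, then their shapes differ by exactly $\varepsilon$. We therefore compute the descents between two such triangles. The extra shift $h$ in the first coordinate will describe a loosened link.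

\begin{lemma}\label{lem:link}
Let $0\le\tau\le2$, $1\le\tau'\le3$ and $0\le h\le1$. Let $(x,y,z)=T(w,\tau)$ and $(x',y',z')=T(w+(2+h,2,2),\tau')$. Then
\[
D(x,y')=1-h,\qquad D(y,z')=D(z,x')=1,
\]
and $D(u,v')=0$ for the other six pairs with $u\in\{x,y,z\}$, $v'\in\{x',y',z'\}$. The height of the second triangle exceeds that of the first by $6+h+\tau'-\tau$.
\end{lemma}

\begin{proof}
The table lists $v'-u$, with $u$ indexing the rows and $v'$ the columns.
\[
\begin{array}{c|ccc}
 & x' & y' & z'\\ \hline
x & (2+h,\,2+\tau'-\tau,\,2) & (h-1,\,5-\tau,\,2+\tau') & (h+\tau'-1,\,2-\tau,\,5)\\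
y & (5+h,\,\tau'-1,\,2-\tau) & (2+h,\,2,\,2+\tau'-\tau) & (2+h+\tau',\,-1,\,5-\tau)\\
z & (5+h-\tau,\,2+\tau',\,-1) & (2+h-\tau,\,5,\,\tau'-1) & (2+h+\tau'-\tau,\,2,\,2)
\end{array}
\]
Since $\tau\le2$, $\tau'\ge1$ and $h\ge0$, every entry is nonnegative except the entry $h-1\le 0$ of $y'-x$ and the entries $-1$ of $z'-y$ and $x'-z$. The last claim follows from \eqref{eq:height}.
\end{proof}

For $h=0$ each coordinate shows the same picture. The two triangles occupy intervals of length $3$ that overlap in an interval of length $1$, whose right end is the top point of the first triangle and whose left end is the bottom point of the second. That pair is the only one allowed to descend, so the two middle points must avoid the interior of the overlap. This is the meaning of the conditions $\tau\le2$ and $\tau'\ge1$, and they are necessary: the entries $2-\tau$ of $z'-x$ and $\tau'-1$ of $x'-y$ must be nonnegative. A triangle linked on both sides has its shape in $[1,2]$; see Figure~\ref{fig:chain}.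

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.85cm,y=0.85cm]
\foreach \j in {2,3,4} \fill[gray!35] (2*\j+1,-\j-0.13) rectangle (2*\j+2,-\j+0.13);
\foreach \j in {1,2,3,4} {
  \draw[dotted] (2*\j+2,-\j) -- (2*\j+2,-\j-1);
  \draw[dotted] (2*\j+3,-\j) -- (2*\j+3,-\j-1);
}
\foreach \j/\t in {1/0.5,2/1,3/1.5,4/2,5/2.5} {
  \draw (2*\j,-\j) -- (2*\j+3,-\j);
  \fill (2*\j,-\j) circle (1.8pt) node[left] {$y_{\j}$};
  \fill (2*\j+3,-\j) circle (1.8pt) node[right] {$x_{\j}$};
  \fill (2*\j+\t,-\j) circle (1.8pt) node[above=3pt,fill=white,inner sep=1pt] {$z_{\j}$};
}
\end{tikzpicture}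
\caption{First coordinates of a chain of five triangles $\{x_j,y_j,z_j\}$ in $\ell_1^3$, one row per triangle, for $\varepsilon=\frac12$. Each triangle occupies an interval of length $3$, shifted by $2$ from the previous one; dotted lines mark the overlaps. The middle point $z_j$ of an inner triangle must stay in the shaded window of length $1$ between two overlaps. Relative to its interval it moves right by $\varepsilon$ at each step, from the left end of the window ($z_2$) to the right end ($z_4$).}
\label{fig:chain}
\end{figure}

We now forget the coordinates and keep the distances of a chain of $N$ triangles at heights $L,2L,\dots,NL$, where $L=6+\varepsilon$. By \eqref{eq:descent}, descent $0$ between consecutive triangles means distance $L$, and descent $1$ means distance $L+2$.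

\begin{definition}\label{def:Y}
Let $N\ge4$, $0\le\varepsilon\le1$ and $L=6+\varepsilon$. The distance space $Y(N,\varepsilon)$ has the $3N+2$ points $s$, $t$ and $x_j,y_j,z_j$ $(1\le j\le N)$. Put $P_j=\{x_j,y_j,z_j\}$, and call the pairs $(x_j,y_{j+1})$, $(y_j,z_{j+1})$, $(z_j,x_{j+1})$ \emph{special}. The distances between distinct points are:
\begin{itemize}
\item $d(s,t)=3NL$, and $d(s,v)=Lj$, $d(v,t)=3NL-Lj$ for $v\in P_j$;
\item $d(u,v)=6$ for distinct $u,v\in P_j$;
\item $d(u,v)=L+2$ if $(u,v)$ is a special pair;
\item $d(u,v)=L(l-j)$ for all other pairs with $u\in P_j$, $v\in P_l$, $j<l$.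
\end{itemize}
\end{definition}

The space $Y(N,\varepsilon)$ is spanned by $s,t$. The relabeling $x_j\to y_j\to z_j\to x_j$, applied for all $j$ at once and fixing $s$ and $t$, permutes the special pairs and so preserves $d$. The three special pairs between $P_j$ and $P_{j+1}$ form a perfect matching: each point of $P_j\cup P_{j+1}$ lies in exactly one of them.

\begin{theorem}\label{thm:threshold}
For $N\ge4$ and $0\le\varepsilon\le1$, the space $Y(N,\varepsilon)$ embeds into $\ell_1^3$ if and only if $(N-3)\varepsilon\le1$.
\end{theorem}

\begin{example}\label{ex:five}
The smallest space used for Theorem~\ref{thm:main} is $Y(5,1)$, with $17$ points and $L=7$. Try to realize $P_j$ as $T(w_j,\tau_j)$ with $w_{j+1}=w_j+(2,2,2)$. The heights differ by $7$, so $\tau_{j+1}=\tau_j+1$ by \eqref{eq:height}. The link from $P_1$ to $P_2$ requires $\tau_2\ge1$, hence $\tau_4\ge3$, while the link from $P_4$ to $P_5$ requires $\tau_4\le2$. The attempt overflows by $1$.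

Now delete $x_2$ or $y_3$. The distance $d(x_2,y_3)$ no longer has to be respected, so the link from $P_2$ to $P_3$ may use $h=1$ in Lemma~\ref{lem:link}: the base absorbs the extra height and the shape stands still. Take
\[
w_1,\dots,w_5=(4,0,0),\ (6,2,2),\ (9,4,4),\ (11,6,6),\ (13,8,8),\qquad \tau_1,\dots,\tau_5=0,1,1,2,3 .
\]
The heights are $7,14,21,28,35$ by \eqref{eq:height}, and the four links satisfy the hypotheses of Lemma~\ref{lem:link}. The only wrong descent between consecutive triangles is that from $x_2=(9,3,2)$ to $y_3=(9,7,5)$, which is $0$; these points are at distance $7$ instead of $9$.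
\end{example}

The first half of the example is not yet a proof, since it assumes the form of the embedding. The next section shows that the distances leave no other choice. Section~\ref{sec:embed} carries out the second half in general.

\section{Rigidity of the chain in $\ell_1^3$}\label{sec:rigid}

An arbitrary embedding comes with no bases or shapes; we have to recover them from the descents. The first step concerns a single link and is a counting argument as in Example~\ref{ex:star}: three special pairs each need a coordinate of their own. This is where the dimension $3$ is used.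

\begin{lemma}\label{lem:rigidlink}
Let $P$ and $P'$ be triples of points of $\mathbb{R}^3$ with a perfect matching between them, whose pairs $(u,v)\in P\times P'$ are called special. Suppose that $D(u,v)=1$ for special pairs and $u\le v$ for the other six pairs in $P\times P'$. Then there is a bijection between the three coordinates and the three special pairs such that, if $(u,v)$ corresponds to $k$, then $u_k=v_k+1$ and
\[
\tilde u_k\le u_k-1\quad\text{for }\tilde u\in P\setminus\{u\},\qquad \tilde v_k\ge v_k+1\quad\text{for }\tilde v\in P'\setminus\{v\}.
\]
\end{lemma}

\begin{proof}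
Say that a special pair $(u,v)$ \emph{descends in $k$} if $u_k>v_k$. Each special pair descends in at least one coordinate, because $D(u,v)>0$. Suppose two different special pairs $(u,v)$ and $(\tilde u,\tilde v)$ descend in the same $k$. As the special pairs form a matching, $(u,\tilde v)$ and $(\tilde u,v)$ are not special, and so
\[
u_k\le\tilde v_k<\tilde u_k\le v_k<u_k ,
\]
which is absurd. Thus the three special pairs descend in disjoint nonempty sets of coordinates. There are only three coordinates, so each pair descends in exactly one, and each coordinate is used once. If $(u,v)$ descends only in $k$, then $u_k-v_k=D(u,v)=1$. For $\tilde u\ne u$ the pair $(\tilde u,v)$ is not special, so $\tilde u_k\le v_k=u_k-1$. For $\tilde v\ne v$ the pair $(u,\tilde v)$ is not special, so $\tilde v_k\ge u_k=v_k+1$.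
\end{proof}

\begin{proposition}\label{prop:rigid}
If $Y(N,\varepsilon)$ embeds into $\ell_1^3$, then $(N-3)\varepsilon\le1$.
\end{proposition}

\begin{proof}
Take an embedding as in Lemma~\ref{lem:normal} and identify points with their images, so that the points of $P_j$ have height $Lj$. By \eqref{eq:descent}, $D(u,v)=1$ for special pairs, $u\le v$ for the other pairs in $P_j\times P_{j+1}$, and $D(u,v)=3$ for distinct $u,v\in P_j$. Let
\[
\alpha_k(j)=\min_{p\in P_j}p_k,\qquad \beta_k(j)=\max_{p\in P_j}p_k,\qquad w_j=(\alpha_1(j),\alpha_2(j),\alpha_3(j)).
\]
Lemma~\ref{lem:rigidlink} applies to $P_j,P_{j+1}$ for $1\le j\le N-1$ and gives: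
\begin{enumerate}
\item[(i)] in each coordinate $k$ one point of $P_j$, the \emph{top} of $k$, attains $\beta_k(j)$, and the other two are at most $\beta_k(j)-1$; the tops of the three coordinates are distinct;
\item[(ii)] in each coordinate $k$ one point of $P_{j+1}$, the \emph{bottom} of $k$, attains $\alpha_k(j+1)$, and the other two are at least $\alpha_k(j+1)+1$; the bottoms of the three coordinates are distinct;
\item[(iii)] $\alpha_k(j+1)=\beta_k(j)-1$ for each $k$.
\end{enumerate}
A link describes the upper ends of one triangle and the lower ends of the next. To pass information from one link to the following one we need the widths $\beta_k(j)-\alpha_k(j)$ of the triangle between them, and these come from the side length $6$.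

\emph{Widths.} Fix $j$ with $2\le j\le N-1$, so that $P_j$ has tops by (i) and bottoms by (ii). The top and the bottom of a coordinate are different points, since the top is strictly above the others. So each point of $P_j$ is the top of one coordinate, the bottom of another, and neither in the third, which we call its \emph{middle} coordinate. We claim that
\begin{equation}\label{eq:width}
\beta_k(j)-\alpha_k(j)=3\qquad(k=1,2,3).
\end{equation}
Fix $k$, let $p$ be its bottom, $q$ its top, and $r$ the third point. Let $q$ be the bottom of $k'$ and $p$ the top of $k''$; both differ from $k$. If $k'=k''$, then $p$ and $q$ have used up their roles in $k$ and $k'$, and $r$ is both top and bottom of the remaining coordinate, which is impossible. So $k,k',k''$ are the three coordinates. Now $q_{k'}\le p_{k'}$ because $q$ is the bottom of $k'$, and $q_{k''}\le p_{k''}$ because $p$ is the top of $k''$. Therefore $q_k-p_k=D(q,p)=3$.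

\emph{Shapes.} Let $p\in P_j$, with $2\le j\le N-1$, have middle coordinate $l$. By \eqref{eq:width} the coordinates of $p-w_j$ are $3$, $0$ and $p_l-\alpha_l(j)$. Their sum is $Lj-\sigma(w_j)$, so $p_l-\alpha_l(j)$ equals
\[
\tau_j:=Lj-3-\sigma(w_j),
\]
a number that does not depend on $p$. In coordinate $l$ the point $p$ is not the bottom, so $\tau_j\ge1$ by (ii); it is not the top, so $\tau_j\le3-1=2$ by (i) and \eqref{eq:width}.

\emph{Drift.} For $2\le j\le N-2$, (iii) and \eqref{eq:width} give $w_{j+1}=w_j+(2,2,2)$, hence $\tau_{j+1}=\tau_j+L-6=\tau_j+\varepsilon$. Therefore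
\[
2\ge\tau_{N-1}=\tau_2+(N-3)\varepsilon\ge1+(N-3)\varepsilon. \qedhere
\]
\end{proof}

The end triangles $P_1$ and $P_N$ carry no shape in this proof; they supply (ii) for $P_2$ and (i) for $P_{N-1}$. The point $t$ enters only through Lemma~\ref{lem:normal}, and the distances between $P_j$ and $P_l$ with $l\ge j+2$ are not used at all.

\section{Embeddings with one loose link}\label{sec:embed}

When $(N-3)\varepsilon>1$, the shape overflows its window by $(N-3)\varepsilon-1$. A link with shift $h$ advances the shape by $\varepsilon-h$ instead of $\varepsilon$, at the price of one wrong distance. We put the whole overflow into one link. If $(N-4)\varepsilon\le1$, the overflow is at most $\varepsilon$, the shapes remain nondecreasing along the chain, and only the ends need to be checked.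

\begin{proposition}\label{prop:embed}
Let $N\ge4$, $0\le\varepsilon\le1$ and $(N-4)\varepsilon\le1$.
\begin{enumerate}
\item[(a)] If $(N-3)\varepsilon\le1$, then $Y(N,\varepsilon)$ embeds into $\ell_1^3$.
\item[(b)] For every $p\in P_2\cup\dots\cup P_{N-1}$, the subspace $Y(N,\varepsilon)\setminus\{p\}$ embeds into $\ell_1^3$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\delta=\max(0,(N-3)\varepsilon-1)$. Then $0\le\delta\le\varepsilon\le1$, because $(N-4)\varepsilon\le1$. Fix $i$ with $2\le i\le N-2$; such an $i$ exists as $N\ge4$. Let $h_i=\delta$ and $h_j=0$ for $j\ne i$. Define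
\[
w_1=(2+2\varepsilon,0,0),\quad \tau_1=1-\varepsilon,\qquad w_{j+1}=w_j+(2+h_j,2,2),\quad \tau_{j+1}=\tau_j+\varepsilon-h_j ,
\]
and place $(x_j,y_j,z_j)$ at $T(w_j,\tau_j)$, the point $s$ at $(0,0,0)$ and $t$ at $(NL,NL,NL)$. We show that all distances are correct except possibly $d(x_i,y_{i+1})$.

\emph{Shapes.} Since $h_j\le\varepsilon$, the sequence $\tau_1,\dots,\tau_N$ is nondecreasing. Since $2\le i\le N-2$, we have $h_1=h_{N-1}=0$ and
\[
\tau_1=1-\varepsilon\ge0,\qquad \tau_2=1,\qquad \tau_{N-1}=1+(N-3)\varepsilon-\delta\le2,\qquad \tau_N=\tau_{N-1}+\varepsilon\le3 .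
\]
So $0\le\tau_j\le2$ for $j\le N-1$ and $1\le\tau_j\le3$ for $j\ge2$. In particular each $T(w_j,\tau_j)$ is equilateral of side $6$, and Lemma~\ref{lem:link} applies to every link.

\emph{Distances to $s$ and $t$.} By \eqref{eq:height} the points of $P_1$ have height $(2+2\varepsilon)+3+(1-\varepsilon)=L$, and by Lemma~\ref{lem:link} each link adds $6+h_j+(\varepsilon-h_j)=L$. So the points of $P_j$ have height $Lj$. Their coordinates are nonnegative with sum at most $NL$, hence $s\le v\le t$ for all $v\in P_j$, and \eqref{eq:descent} gives $\|v-s\|_1=Lj$ and $\|t-v\|_1=3NL-Lj$. Also $\|t-s\|_1=3NL$.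

\emph{Triangles $P_j,P_l$ with $l\ge j+2$.} For $u\in P_j$ and $v\in P_l$ we have
\[
u\le w_j+(3,3,3)\le w_j+(4,4,4)\le w_l\le v,
\]
so $\|v-u\|_1=L(l-j)$ by \eqref{eq:descent}.

\emph{Consecutive triangles.} By Lemma~\ref{lem:link} and \eqref{eq:descent}, the nonspecial pairs are at distance $L$ and the special pairs at distance $L+2$, with the single exception $\|y_{i+1}-x_i\|_1=L+2-2\delta$.

If $(N-3)\varepsilon\le1$, then $\delta=0$ and the map is an embedding; this proves (a). In any case it restricts to embeddings of $Y(N,\varepsilon)\setminus\{x_i\}$ and $Y(N,\varepsilon)\setminus\{y_{i+1}\}$. By the cyclic relabeling, which preserves $d$, we may delete any point of $P_i$ or any point of $P_{i+1}$ instead. As $i$ runs from $2$ to $N-2$, this covers $P_2,\dots,P_{N-1}$, which proves (b).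
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
Necessity is Proposition~\ref{prop:rigid}. Sufficiency is Proposition~\ref{prop:embed}(a), since $(N-3)\varepsilon\le1$ implies $(N-4)\varepsilon\le1$.
\end{proof}

\begin{remark}
The hypothesis $\varepsilon\le1$ keeps the shapes $\tau_1$ and $\tau_N$ of the end triangles in $[0,3]$. An upper bound on $\varepsilon$ in terms of $N$ is needed in (b): if $N\ge6$ and $(N-5)\varepsilon>1$, deleting a point of $P_{N-1}$ leaves the subspace $\{s,t\}\cup P_1\cup\dots\cup P_{N-2}$, which does not embed into $\ell_1^3$ by the proof of Proposition~\ref{prop:rigid} with $N-2$ in place of $N$.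
\end{remark}

\section{Raising the dimension}\label{sec:lift}

For $m\ge4$ the counting in Lemma~\ref{lem:rigidlink} breaks down, since three special pairs no longer exhaust the coordinates. We therefore add points that use up one coordinate, in the sense that every embedding has a coordinate in which the old space is constant. The natural candidate is the product $Y\times\{0,1\}$ with the distance $d(u,v)+|a-b|$ between $(u,a)$ and $(v,b)$. For a spanned space two points of the second layer suffice.

Let $s,t$ be distinct points of a distance space $Y$. Let $Y^+$ be the subspace $(Y\times\{0\})\cup\{(s,1),(t,1)\}$ of $Y\times\{0,1\}$. We identify $v\in Y$ with $(v,0)$ and write $s'=(s,1)$, $t'=(t,1)$. Explicitly, $Y^+=Y\cup\{s',t'\}$ with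
\[
d(s',v)=d(s,v)+1,\qquad d(t',v)=d(t,v)+1\quad(v\in Y),\qquad d(s',t')=d(s,t).
\]
If $Y=\{s,t\}$ with $d(s,t)=1$, then $Y^+$ is the $4$-cycle of Example~\ref{ex:cycle}: two points that do not fit into a single point become four points that do not fit into a line.

\begin{lemma}\label{lem:lift}
Let $Y$ be spanned by $s,t$.
\begin{enumerate}
\item[(i)] $Y^+$ is spanned by $s,t'$.
\item[(ii)] If $Y$ does not embed into $\ell_1^m$, then $Y^+$ does not embed into $\ell_1^{m+1}$.
\item[(iii)] If $p\in Y\setminus\{s,t\}$ and $Y\setminus\{p\}$ embeds into $\ell_1^m$, then $Y^+\setminus\{p\}$ embeds into $\ell_1^{m+1}$.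
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $d(s,t')=d(s,t)+1$. For $v\in Y$, $d(s,v)+d(v,t')=d(s,v)+d(v,t)+1=d(s,t)+1$. For $v=s'$, $d(s,s')+d(s',t')=1+d(s,t)$. For $v=t'$ there is nothing to prove.

(ii) Suppose $\psi=(\psi_1,\dots,\psi_{m+1})$ embeds $Y^+$ into $\ell_1^{m+1}$. The four points $s,t,t',s'$ form a rectangle with diagonals of length $d(s,t)+1$:
\[
d(s,t')=d(s,s')+d(s',t')=d(s,t)+d(t,t'),\qquad d(s',t)=d(s',s)+d(s,t)=d(s',t')+d(t',t).
\]
Fix $k$, and let $I$ be the closed interval with endpoints $\psi_k(s),\psi_k(t')$ and $J$ the one with endpoints $\psi_k(s'),\psi_k(t)$. By Lemma~\ref{lem:between}, the first chain of equalities puts the endpoints of $J$ in $I$, and the second puts the endpoints of $I$ in $J$. So $I=J$, and the endpoint $\psi_k(s)$ equals $\psi_k(s')$ or $\psi_k(t)$. Since $d(s,s')=1\ne0$, there is a $k$ with $\psi_k(s)\ne\psi_k(s')$, and for this $k$ we have $\psi_k(s)=\psi_k(t)$. As $Y$ is spanned by $s,t$, Lemma~\ref{lem:between} gives $\psi_k(v)=\psi_k(s)$ for all $v\in Y$. Coordinate $k$ contributes nothing to distances within $Y$, so dropping it embeds $Y$ into $\ell_1^m$, a contradiction.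

(iii) Let $\phi$ embed $Y\setminus\{p\}$ into $\ell_1^m$. Since $p\ne s,t$, every point of $Y^+\setminus\{p\}$ has the form $(v,a)$ with $v\ne p$, and $(v,a)\mapsto(\phi(v),a)$ is an embedding into $\ell_1^{m+1}$.
\end{proof}

\begin{remark}
Part (ii) fails if $Y$ is not spanned by $s,t$. Let $Y$ be the star with center $s$ and three leaves $t,b,e$, which does not embed into $\ell_1^1$ by Example~\ref{ex:star}. Then $Y^+$ embeds into $\ell_1^2$ by $s=(0,0)$, $t=(1,0)$, $b=(-1,0)$, $e=(0,-1)$, $s'=(0,1)$, $t'=(1,1)$: the leaf $e$, which is not between $s$ and $t$, shares the second coordinate with the new points.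
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $N\ge5$ and $\varepsilon=1/(N-4)\in(0,1]$, so that $(N-4)\varepsilon=1$ and $(N-3)\varepsilon=1+\varepsilon>1$. Let $Y_3=Y(N,\varepsilon)$ and $K=P_2\cup\dots\cup P_{N-1}$, a set of $3(N-2)$ points. We construct by induction on $m\ge3$ a space $Y_m\supseteq K$ with $3N+2m-4$ points that is spanned by two points outside $K$ and satisfies (1) and (2). The space $Y_3$ has $3N+2$ points and is spanned by $s,t\notin K$; it satisfies (1) by Proposition~\ref{prop:rigid} and (2) by Proposition~\ref{prop:embed}(b). Given $Y_m$, let $Y_{m+1}=Y_m^+$, formed with the spanning pair of $Y_m$. It has two more points. By Lemma~\ref{lem:lift}(i) it is spanned by $s$ and a new point, both outside $K$. It satisfies (1) by part (ii) of the lemma, and (2) by part (iii), which applies because the points of $K$ are not in the spanning pair of $Y_m$.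

A subspace of $Y=Y_m$ with at most $3N-7=|K|-1$ points misses some $p\in K$, so it lies in $Y\setminus\{p\}$ and embeds, while $Y$ does not. Thus no $n\le3N-7$ has the property defining $f_1(m)$, that is, $f_1(m)>3N-7$. Since $N\ge5$ is arbitrary, $f_1(m)=\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extra}]
(a) Let $Y$ and $K$ be as in Theorem~\ref{thm:main}. An inclusion-minimal non-embeddable subspace $Y'$ of $Y$ is a minimal obstruction. If some $p\in K$ were not in $Y'$, then $Y'\subseteq Y\setminus\{p\}$ would embed. So $K\subseteq Y'\subseteq Y$ and $3N-6\le|Y'|\le3N+2m-4$. For the gaps, given an integer $r\ge9$ choose $N\ge5$ with $r\le3N-6\le r+2$; then the interval $[r,\,r+2m+4]$ contains the size of a minimal obstruction.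

(b) Put $n_0=\max(n,8)$ and $N=\lceil(n_0+7)/3\rceil\ge5$. Then $n_0+7\le3N\le n_0+9$. The space $Y=Y_m$ constructed above has $3N+2m-4\le n_0+2m+5$ points and does not embed into $\ell_1^m$, while all its subspaces with at most $3N-7\ge n_0\ge n$ points do. It is a metric space: distances between distinct points are positive in $Y(N,\varepsilon)$ and remain so under the extension $Y\mapsto Y^+$, and the triangle inequality holds because every three-point subspace embeds into $\ell_1^m$. Each distance is an integer multiple of $L$ plus an integer. Since $(N-4)L=6(N-4)+1$, multiplying all distances by $N-4$ makes them integers. Scaling does not affect embeddability, because $v\mapsto\lambda v$ multiplies all distances of $\ell_1^m$ by $\lambda>0$.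
\end{proof}

\begin{thebibliography}{1}
\bibitem{GCM}
\emph{Geometry of Cuts and Metrics},
\texttt{http://ndl.ethernet.edu.et/bitstream/\allowbreak 123456789/\allowbreak 24408/\allowbreak 1/\allowbreak Michel\%20Deza.pdf}
\end{thebibliography}
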